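\title{The Ceresa cycles of the Picard curves $y^3=x^4-12x^2+tx-12$ have order nine}

\begin{abstract}
For a quartic $f=x^4+ax^2+bx+c$ with nonzero discriminant, let $\kappa_\infty(C_f)$ be the Ceresa cycle of the Picard curve $C_f:y^3=f(x)$, based at its point at infinity, in the integral Chow group of the Jacobian. We show that if $a^2+12c=0$, in characteristic $0$, then $\kappa_\infty(C_f)$ has order exactly $9$. This applies to every smooth member of the family $y^3=x^4-12x^2+tx-12$, and it disproves the conjecture that the order in this family is $3$. The failure of the conjecture at $t=0$ has a short independent proof: the curve has good reduction at $2$, and on the reduced curve an intersection computation turns the Ceresa cycle into a point of order $9$ on a supersingular elliptic curve.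
\end{abstract}

\section{Introduction}

\subsection*{The Ceresa cycle}

Let $C$ be a smooth projective curve of genus $g\ge 2$ over an algebraically closed field $k$, let $J=\operatorname{Jac}(C)$, and let $e\in C(k)$. The Abel--Jacobi embedding $\iota_e:C\hookrightarrow J$, $x\mapsto[x-e]$, places the curve inside a group, where it can be compared with its mirror image. The \emph{Ceresa cycle} with base point $e$ is
\[
\kappa_e(C)=[\iota_e(C)]-[-\iota_e(C)]\in \mathrm{CH}^{g-1}(J),
\]
where $\mathrm{CH}^{g-1}(J)$ is the Chow group, with $\mathbb Z$-coefficients, of cycles of codimension $g-1$ (that is, of dimension $1$) modulo rational equivalence. Since $[-1]$ acts trivially on cohomology in even degrees, $\kappa_e(C)$ is homologically trivial, so it is invisible to the cycle class map.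

Two simple cases show what it measures. If $C$ is hyperelliptic with involution $\tau$ and $e$ is a Weierstrass point, then $x+\tau x\sim 2e$, so $-\iota_e(x)=\iota_e(\tau x)$ and $\kappa_e(C)=0$ already as a cycle. If $g=2$ and $e$ is arbitrary, then $x+\tau x\sim e+\tau e$ gives $-\iota_e(x)=\iota_e(\tau x)+d$ with $d=[e-\tau e]=[2e-K_C]$. Thus $\kappa_e(C)$ is the difference between the theta divisor $\iota_e(C)$ and its translate by $d$. As this divisor defines a principal polarization, the order of $\kappa_e(C)$ is the order of $d$ in $J(k)$. In genus $2$ the Ceresa cycle therefore only measures the failure of $(2g-2)e$ to be canonical.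

\subsection*{Picard curves and the question}

For a quartic $f(x)=x^4+ax^2+bx+c$ with nonzero discriminant over an algebraically closed field of characteristic $0$, the \emph{Picard curve}
\[
C_f:\ y^3=f(x)
\]
is a smooth plane quartic, hence a non-hyperelliptic curve of genus $3$. The line at infinity meets it only in $\infty=[0:1:0]$, with multiplicity $4$, so $4\infty$ is a canonical divisor. With this base point the obstruction found in genus $2$ is absent, and any nontriviality of $\kappa_\infty(C_f)\in\mathrm{CH}^2(\operatorname{Jac}(C_f))$ is of a subtler nature. Consider the family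
\[
C_t:\ y^3=x^4-12x^2+tx-12 ,
\]
which lies in the locus $a^2+12c=0$ (here $a=c=-12$). It was conjectured \cite{Problem} that $\kappa_\infty(C_t)$ has order exactly $3$ for every $t\in\mathbb C$ for which $C_t$ is smooth. This is false for every such $t$.

\begin{theorem}\label{thm:A}
For $C_0:\ y^3=x^4-12x^2-12$ one has $3\,\kappa_\infty(C_0)\neq0$ in $\mathrm{CH}^2(\operatorname{Jac}(C_0))$ over $\overline{\mathbb Q}$, equivalently over $\mathbb C$. In particular $\kappa_\infty(C_0)$ does not have order $3$.
\end{theorem}

\begin{theorem}\label{thm:B}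
Let $\Omega$ be an algebraically closed field of characteristic $0$ and let $f=x^4+ax^2+bx+c\in\Omega[x]$ have nonzero discriminant and satisfy $a^2+12c=0$. Then $\kappa_\infty(C_f)$ has order exactly $9$. In particular this holds for every $C_t$ with $t^2\ne512$, and for $y^3=x^4+x$.
\end{theorem}

Why $9$ rather than $3$? Each $C_f$ has the automorphism $\rho:(x,y)\mapsto(x,\omega y)$ of order $3$ fixing $\infty$, where $\omega$ is a primitive cube root of unity, so $\kappa_\infty(C_f)$ is $\rho$-invariant. If $1+\rho+\rho^2$ acted as $0$ on $H^3(\operatorname{Jac}(C_f))$, the Abel--Jacobi image of $\kappa_\infty(C_f)$ would be killed by $3$. But $\rho$ fixes a plane in $H^3$, so this argument is not available. The same argument does work for the special curve $y^3=x^4+x$, which has an automorphism of order $9$ without nonzero invariants in $H^3$. What it then gives is $9$.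

\subsection*{The method}

\emph{Lower bound} (Sections \ref{sec:tools}--\ref{sec:char2}). By specialization of Chow groups, an integer that kills the Ceresa cycle also kills its reduction, so the reduction gives a lower bound. We reduce $C_0$ modulo a prime above $2$, where it becomes $y^3=x^4+x$. In characteristic $2$ the polynomial $x^4+x$ is additive, so translations of $x$ by $\mathbb F_4$ are automorphisms, and the quotients by the three subgroups of order $2$ are all isomorphic to one elliptic curve $E$. We push the Ceresa cycle to $E^3$ and intersect it with a symmetric divisor. The result is a zero-cycle, which we sum to a point. If the divisor comes from the diagonal of $E\times E$, one finds a point of order $3$; if it comes from the graph of an extra automorphism of $E$, one finds a point of order $9$. This proves Theorem~\ref{thm:A} using little more than Fulton's specialization map.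

\emph{Upper bound} (Sections \ref{sec:motive}--\ref{sec:order}). For the geometric generic member of the locus $a^2+12c=0$ we show, modulo torsion, that $\kappa_\infty$ lives on a motive isomorphic to $h^1(\mathcal E)(-1)$ for a constant elliptic curve $\mathcal E$ with complex multiplication by $\mathbb Z[\omega]$. So the cycle becomes a point of $\mathcal E$ over a function field, twisted by a cubic character. The cubic cover that undoes the twist is a rational surface, which forces the point to be constant, and the twist then forces it to be zero. Hence the generic $\kappa_\infty$ is torsion, and by specialization so is every $\kappa_\infty$ in the locus. The Abel--Jacobi map shows that the order is the same on the whole locus, and the curve $y^3=x^4+x$ shows that it divides $9$.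

\section{Two tools}\label{sec:tools}

\subsection*{Specialization}

\begin{lemma}\label{lem:spec}
Let $R$ be a discrete valuation ring with fraction field $F$ and residue field $k$. Let $\mathcal C/R$ be a smooth projective curve with geometrically connected fibers of genus $g\ge2$ and with a section $e$. Let $m\in\mathbb Z$. If $m\,\kappa_e(\mathcal C_{\bar F})=0$, then $m\,\kappa_e(\mathcal C_{\bar k})=0$.
\end{lemma}

\begin{proof}
Let $\mathcal J/R$ be the relative Jacobian, an abelian scheme, and let $\iota_e:\mathcal C\hookrightarrow\mathcal J$ be the Abel--Jacobi map; it is proper and a closed immersion on fibers, hence a closed immersion. A rational equivalence over $\bar F$ involves finitely many subvarieties and functions, so it is defined over a finite extension $F'/F$, and $m\,\kappa_e(\mathcal C_{F'})=0$ in $\mathrm{CH}^{g-1}(\mathcal J_{F'})$. Let $R'$ be the localization at a maximal ideal of the integral closure of $R$ in $F'$. By the Krull--Akizuki theorem, $R'$ is a discrete valuation ring dominating $R$ whose residue field $k'$ is finite over $k$. Fulton's specialization homomorphism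 \cite[\S20.3]{Fulton}
\[
\mathrm{CH}^{g-1}(\mathcal J_{F'})\longrightarrow\mathrm{CH}^{g-1}(\mathcal J_{k'})
\]
sends $[\mathcal V_{F'}]$ to $[\mathcal V_{k'}]$ for every integral closed subscheme $\mathcal V\subset\mathcal J_{R'}$ flat over $R'$. We apply this to $\mathcal V=\iota_e(\mathcal C_{R'})$ and $\mathcal V=-\iota_e(\mathcal C_{R'})$, which are smooth over $R'$. So $\kappa_e(\mathcal C_{F'})$ maps to $\kappa_e(\mathcal C_{k'})$, whence $m\,\kappa_e(\mathcal C_{k'})=0$. Now pull back to $\bar k\supset k'$.
\end{proof}

We also use the standard fact that \emph{Chow groups inject under extensions $\Omega\subset\Omega'$ of algebraically closed fields}: a rational equivalence over $\Omega'$ is defined over the function field of an $\Omega$-variety $T$, spreads out over a dense open subset of $T$, and can be restricted to an $\Omega$-point there. In particular the two versions of Theorem~\ref{thm:A}, over $\overline{\mathbb Q}$ and over $\mathbb C$, are equivalent.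

\subsection*{Turning the Ceresa cycle into a point}

The Ceresa class is a class of $1$-cycles, which is hard to test for triviality directly. Intersecting with a divisor gives a zero-cycle, and on an abelian variety zero-cycles can be summed. The divisor should be stable under $[-1]$, so that the antisymmetry of $\kappa_e$ survives.

\begin{lemma}\label{lem:detect}
Let $C$ be a smooth projective curve of genus $g\ge 2$ over an algebraically closed field $k$, $e\in C(k)$, and let $h:C\to B$ be a morphism to an abelian variety with $h(e)=0$. Let $D\subset B$ be an effective divisor with $[-1]^*D=D$ whose support does not contain $h(C)$, and write $h^*D=\sum_x n_x\,x$. If $m\,\kappa_e(C)=0$ for some $m\in\mathbb Z$, then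
\[
2m\sum_x n_x\,h(x)=0\quad\text{in }B(k).
\]
\end{lemma}

\begin{proof}
By the Albanese property there is a homomorphism $\Phi:J\to B$ with $\Phi\circ\iota_e=h$, and so $\Phi_*\kappa_e(C)=h_*[C]-[-1]_*h_*[C]$. The projection formula gives $h_*[C]\cdot D=h_*(h^*D)=\sum n_x[h(x)]$. It also gives, because $[-1]^*D=D$,
\[
[-1]_*h_*[C]\cdot D=[-1]_*\bigl(h_*[C]\cdot[-1]^*D\bigr)=\sum n_x[-h(x)].
\]
So $\Phi_*\kappa_e(C)\cdot D=\sum_x n_x\bigl([h(x)]-[-h(x)]\bigr)$ in $\mathrm{CH}_0(B)$. The sum map $\mathrm{CH}_0(B)\to B(k)$ is well defined: the zero-cycles rationally equivalent to $0$ are generated by pushforwards of principal divisors along maps $\widetilde Z\to B$ from smooth projective curves, and the sum of such a pushforward is computed through $\operatorname{Jac}(\widetilde Z)\to B$. The sum map sends the cycle above to $2\sum n_xh(x)$. Multiply by $m$.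
\end{proof}

Points $x$ with $h(x)=0$, such as $e$ itself, contribute nothing, so $n_e$ never has to be computed.

\section{\texorpdfstring{Good reduction of $C_0$ at $2$}{Good reduction at 2}}\label{sec:red}

\begin{lemma}\label{lem:red}
There are a discrete valuation ring $R$, whose fraction field is a number field and whose residue field has characteristic $2$, and a smooth projective curve $\mathcal C/R$ with geometrically connected fibers and a section, such that the generic fiber is isomorphic to $(C_0,\infty)$ and the geometric special fiber to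
\[
\bar C:\ y^3=x^4+x\quad\text{over }\overline{\mathbb F}_2,
\]
with its point $\infty$ at infinity.
\end{lemma}

\begin{proof}
Let $f=x^4-12x^2-12$ and let $r\in\overline{\mathbb Q}$ satisfy $r^2=6+4\sqrt3$. Then $(r^2-6)^2=48$, that is, $f(r)=0$. In the number field $\mathbb Q(r,\sqrt2,\sqrt3)$ choose a valuation $v$ above $2$, normalized by $v(2)=1$, with valuation ring $R$. Then:
\begin{itemize}
\item $r^2=2(3+2\sqrt3)$, and $3+2\sqrt3$ is a unit at $2$ since its norm to $\mathbb Q$ is $-3$. So $v(r)=\tfrac12$.
\item $(1+\sqrt3)^2=2(2+\sqrt3)$ and $2+\sqrt3$ is a unit. So $v(1+\sqrt3)=\tfrac12$.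
\end{itemize}
The Taylor coefficients of $f$ at $r$ are
\[
f'(r)=4r(r^2-6)=16\sqrt3\,r,\qquad \tfrac12f''(r)=6r^2-12=24(1+\sqrt3),\qquad \tfrac16f'''(r)=4r .
\]
We move the root $r$ to the origin and rescale: put $x=2^{3/2}X+r$ and $y=4Y$. Dividing $y^3=f(x)$ by $64$ gives
\[
Y^3=X^4+\sqrt2\,r\,X^3+3(1+\sqrt3)\,X^2+\frac{\sqrt3\,r}{\sqrt2}\,X .
\]
The coefficients of $X^3,X^2,X$ have valuations $1,\tfrac12,0$. So the equation has coefficients in $R$ and reduces to $Y^3=X^4+uX$ with $u\ne0$.

The plane quartic $Y^3Z=X^4+uXZ^3$ is smooth in characteristic $2$: at a singular point the derivative with respect to $X$, which is $uZ^3$ up to sign, forces $Z=0$; then the derivative with respect to $Z$, which is $Y^3+uXZ^2$, forces $Y=0$; and the equation forces $X=0$. Hence the homogenized equation defines a closed subscheme $\mathcal C\subset\mathbb P^2_R$ that is flat over $R$ (the equation is nonzero modulo the maximal ideal) and proper, with smooth special fiber, so it is smooth over $R$. Its fibers are smooth plane quartics, geometrically connected of genus $3$; it has the section $\infty=[0:1:0]$;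 and its generic fiber is $(C_0,\infty)$. Finally choose $\lambda,\mu\in\overline{\mathbb F}_2$ with $\lambda^3=u$ and $\mu^3=\lambda^4$. Since $u\lambda=\lambda^4$, the substitution $X=\lambda x$, $Y=\mu y$ turns $Y^3=X^4+uX$ into $y^3=x^4+x$.
\end{proof}

By Lemma~\ref{lem:spec}, Theorem~\ref{thm:A} follows once we know $3\kappa_\infty(\bar C)\ne0$. The next section proves the following.

\begin{proposition}\label{prop:char2}
If $m\in\mathbb Z$ and $m\,\kappa_\infty(\bar C)=0$ in $\mathrm{CH}^2(\operatorname{Jac}\bar C)$, then $9\mid m$.
\end{proposition}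

\section{The reduced curve}\label{sec:char2}

In this section everything is over $\overline{\mathbb F}_2$. Let $\zeta$ be a primitive ninth root of unity and $w=\zeta^3$, so $\mathbb F_4=\{0,1,w,w^2\}$ with $1+w+w^2=0$. As $2$ has order $6$ and $4$ has order $3$ modulo $9$, we have $\zeta\in\mathbb F_{64}$, and $\zeta$ has degree $3$ over $\mathbb F_4$.

\subsection*{The elliptic curve}

Let $E:\ u^2+u=Y^3$, with origin $O$ at infinity and $-(Y,u)=(Y,u+1)$. Let $\operatorname{Fr}(Y,u)=(Y^4,u^4)$; since $E$ is defined over $\mathbb F_2$, this is an endomorphism of $E$.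

\begin{lemma}\label{lem:E}
One has $2P=-\operatorname{Fr}(P)$ for all $P\in E(\overline{\mathbb F}_2)$. Consequently $3P=O$ if and only if $P\in E(\mathbb F_4)$, and $9P=O$ if and only if $P\in E(\mathbb F_{64})$.
\end{lemma}

\begin{proof}
The case $P=O$ is clear, so let $P=(Y,u)$. Differentiating gives $du=3Y^2\,dY=Y^2\,dY$, so the tangent at $P$ has slope $Y^2$. On a line of slope $s$ the three $Y$-coordinates sum to $s^2$, so the third point of the tangent has $Y$-coordinate $Y^4-2Y=Y^4$, and its second coordinate is $u+Y^2(Y^4+Y)=u+Y^3+Y^6$. But $u^4=(u+Y^3)^2=u^2+Y^6=u+Y^3+Y^6$. So the third point is $\operatorname{Fr}(P)$, and $2P+\operatorname{Fr}(P)=O$.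

Thus $\operatorname{Fr}=[-2]$ and $\operatorname{Fr}^3=[-8]$ on points. Since $P\in E(\mathbb F_4)$ means $\operatorname{Fr}(P)=P$, it is equivalent to $-2P=P$. Likewise $P\in E(\mathbb F_{64})$ means $\operatorname{Fr}^3(P)=P$, that is, $-8P=P$.
\end{proof}

\subsection*{Three maps}

For $c\in\mathbb F_4^\times$ the additive polynomial $cx^2+c^2x$ satisfies
\[
(cx^2+c^2x)^2+(cx^2+c^2x)=c^2x^4+(c^4+c)x^2+c^2x=c^2(x^4+x).
\]
On $\bar C$ this equals $c^2y^3$, which is the cube of a multiple of $y$. Taking $c=1,w,w^2$, so that $c^2=1,w^2,w$, and using $(\zeta^2)^3=w^2$ and $\zeta^3=w$, we obtain maps $p_i:\bar C\to E$,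
\[
p_1=(y,\ x^2+x),\qquad p_2=(\zeta^2y,\ wx^2+w^2x),\qquad p_3=(\zeta y,\ w^2x^2+wx).
\]
(They are the quotients by the translations $x\mapsto x+c$.) Let $u_i$ be the second coordinate of $p_i$. Since $1+w+w^2=0$,
\begin{equation}\label{eq:usum}
u_1+u_2+u_3=0 .
\end{equation}
Affine points go to affine points and $p_i$ is nonconstant, hence surjective, so $p_i(\infty)=O$. Put $p=(p_1,p_2,p_3):\bar C\to E^3$; then $p(\infty)=0$, as Lemma~\ref{lem:detect} requires.

For an automorphism $\alpha$ of $E$ fixing $O$ (hence a group automorphism), let
\[
D_\alpha=\{(P_1,P_2,P_3)\in E^3:\ P_2=\alpha(P_1)\}.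
\]
This is a smooth divisor, isomorphic to $E\times E$, and $[-1]^*D_\alpha=D_\alpha$. For two choices of $\alpha$ we find the affine points of $p^*D_\alpha$ and read off the third coordinate in Lemma~\ref{lem:detect}. There will be finitely many such points, so the support of $D_\alpha$ does not contain $p(\bar C)$. The point $\infty$ contributes nothing, since $p(\infty)=0$. Two observations will be used. First, $y-y(Q)$ is a local parameter at every affine point $Q$ of $\bar C$, because $\partial_x(x^4+x)=1$. Second,
\begin{equation}\label{eq:shift}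
u_3(x+v)=u_3(x)+(w^2v^2+wv),\qquad w^2v^2+wv=0,1,1,0\ \text{ for } v=0,1,w,w^2 .
\end{equation}

\subsection*{\texorpdfstring{First try: the diagonal, which sees $3$}{First try: the diagonal, which sees 3}}

Take $\alpha=\mathrm{id}$. At an affine point, $p_1=p_2$ means $y=\zeta^2y$ and $u_1=u_2$, that is, $y=0$ and, by \eqref{eq:usum}, $u_3=0$. The points with $y=0$ have $x\in\mathbb F_4$, and by \eqref{eq:shift} exactly two of them, $x=0$ and $x=w^2$, have $u_3=0$. Both are mapped by $p_3$ to $(0,0)$. Their multiplicities in $p^*D_{\mathrm{id}}$ are $1$, because the ideal of the scheme $p^{-1}(D_{\mathrm{id}})$ contains the function $\zeta^2y-y=(\zeta^2+1)y$, which has a simple zero at each of them. So Lemma~\ref{lem:detect} says: if $m\,\kappa_\infty(\bar C)=0$, then $4m\,(0,0)=O$ in $E$. By Lemma~\ref{lem:E} the point $(0,0)\in E(\mathbb F_4)$ has order $3$, so $3\mid m$.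

This shows $\kappa_\infty(\bar C)\ne0$ in a few lines, but it cannot exclude order $3$: the condition $y=\zeta^2y$ has only the solution $y=0$, which lies in $\mathbb F_4$. To reach a point outside $E(\mathbb F_4)=E[3]$ we need a condition on $y$ with a solution that involves $\zeta$. The supersingular curve $E$ has automorphisms that translate the coordinate $Y$, and these give such a condition.

\subsection*{\texorpdfstring{The graph of an extra automorphism, which sees $9$}{The graph of an extra automorphism, which sees 9}}

Let $\varphi(Y,u)=(Y+1,\ u+Y+w)$. Since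
\[
(u+Y+w)^2+(u+Y+w)=(u^2+u)+Y^2+Y+(w^2+w)=Y^3+Y^2+Y+1=(Y+1)^3,
\]
$\varphi$ is an automorphism of $E$ fixing $O$.

\begin{proof}[Proof of Proposition~\ref{prop:char2}]
\emph{The affine points of $p^*D_\varphi$.} At an affine point, $p_2=\varphi(p_1)$ means $\zeta^2y=y+1$ and $u_2=u_1+y+w$. By \eqref{eq:usum} this is equivalent to
\[
y=y_0:=\frac1{1+\zeta^2},\qquad u_3=U:=y_0+w .
\]
Let $x$ be one of the four roots of $x^4+x=y_0^3$; they differ by elements of $\mathbb F_4$. As $p_3$ maps to $E$, the element $u_3(x)$ is a root of $T^2+T=(\zeta y_0)^3=w\,y_0^3$. So is $U$: using $y_0+1=\zeta^2y_0$,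
\[
U^2+U=y_0^2+y_0+1=(y_0+1)^3+y_0^3=(\zeta^2y_0)^3+y_0^3=(w^2+1)y_0^3=w\,y_0^3 .
\]
Hence $u_3(x)\in\{U,U+1\}$, and by \eqref{eq:shift} exactly two of the four roots satisfy $u_3=U$. The corresponding two points of $\bar C$ are the affine points of $p^{-1}(D_\varphi)$, and both are mapped by $p_3$ to
\[
\mathcal R:=(\zeta y_0,\ U)\in E .
\]
Their multiplicities are $1$, because the ideal of the scheme $p^{-1}(D_\varphi)$ contains $\zeta^2y-(y+1)=(\zeta^2+1)(y-y_0)$, which has a simple zero at each of them.

\emph{The conclusion.} If $m\,\kappa_\infty(\bar C)=0$, the third coordinate in Lemma~\ref{lem:detect} gives $2m\cdot2\mathcal R=O$, that is, $4m\,\mathcal R=O$.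

\emph{The order of $\mathcal R$ is $9$.} Both coordinates of $\mathcal R$ lie in $\mathbb F_{64}$, so $9\mathcal R=O$ by Lemma~\ref{lem:E}. Its $Y$-coordinate is $\zeta/(1+\zeta^2)\neq0$. If this were equal to some $\beta\in\mathbb F_4^\times$, then $\beta\zeta^2+\zeta+\beta=0$, contradicting that $\zeta$ has degree $3$ over $\mathbb F_4$. So $\mathcal R\notin E(\mathbb F_4)$, and $3\mathcal R\ne O$ by Lemma~\ref{lem:E}. Hence $9\mid4m$, that is, $9\mid m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $3\,\kappa_\infty(C_0)=0$, then Lemmas \ref{lem:red} and \ref{lem:spec} give $3\,\kappa_\infty(\bar C)=0$, contradicting Proposition~\ref{prop:char2}.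
\end{proof}

The same argument shows that every $m$ with $m\,\kappa_\infty(C_0)=0$ is divisible by $9$. It does not show that such an $m\neq 0$ exists. That is the subject of the rest of the paper.

\section{The motive that carries the cycle}\label{sec:motive}

\subsection*{The family}

From now on $\omega=e^{2\pi i/3}$ and $\theta=e^{2\pi i/9}$. Put $f_{a,b}=x^4+ax^2+bx-\frac{a^2}{12}$. Substituting $c=-a^2/12$ in
\[
\operatorname{disc}=16a^4c-4a^3b^2-128a^2c^2+144ab^2c-27b^4+256c^3,
\]
the coefficient of $a^6$ becomes $-\frac43-\frac89-\frac4{27}=-\frac{64}{27}$ and that of $a^3b^2$ becomes $-4-12=-16$. So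
\[
\operatorname{disc}(f_{a,b})=-\tfrac1{27}\bigl(64a^6+432a^3b^2+729b^4\bigr)=-\tfrac1{27}\Delta^2,\qquad \Delta:=8a^3+27b^2 .
\]
Hence $S=\{(a,b)\in\mathbb A^2_{\mathbb C}:\Delta\ne0\}$ parametrizes exactly the curves of Theorem~\ref{thm:B} over $\mathbb C$. The curve $C_t$ is the point $(-12,t)$, where $\Delta=27(t^2-512)$; it is smooth if and only if $t^2\neq512$. Scaling $x\mapsto\lambda x$, $y\mapsto\lambda^{4/3}y$ identifies the curves at $(a,b)$ and $(\lambda^2a,\lambda^3b)$. So every curve in $S$ is isomorphic to some $C_t$ (if $a\ne0$) or to $y^3=x^4+x$ (if $a=0$). We need the latter curve, and the two-dimensional base will be convenient.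

Let $\pi:\mathcal J\to S$ be the relative Jacobian and $\kappa_s\in\mathrm{CH}^2(\mathcal J_s)$ the Ceresa class with base point $\infty$. The automorphism $\rho:(x,y)\mapsto(x,\omega y)$ fixes $\infty$, hence commutes with $\iota_\infty$, and
\[
\rho_*\kappa_s=\kappa_s,\qquad[-1]_*\kappa_s=-\kappa_s .
\]
On the basis $\frac{dx}{y^2},\frac{x\,dx}{y^2},\frac{dx}y$ of holomorphic differentials, $\rho^*$ acts by $\omega,\omega,\omega^2$. So $H^1(\mathcal J_s,\mathbb C)=V_\omega\oplus V_{\omega^2}$ with eigenspaces of dimension $3$, conjugate to each other, where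
\begin{equation}\label{eq:Vomega}
V_\omega=\Bigl\langle\tfrac{dx}{y^2},\ \tfrac{x\,dx}{y^2},\ \overline{\tfrac{dx}{y}}\Bigr\rangle .
\end{equation}
In particular $H^1(\mathcal J_s)^\rho=0$, and dually $H^5(\mathcal J_s)^\rho=0$. On $\wedge^iV_\omega\otimes\wedge^{3-i}V_{\omega^2}$ the operator $\rho^*$ is $\omega^{6-i}$, so
\begin{equation}\label{eq:H3}
H^3(\mathcal J_s,\mathbb C)^\rho=\wedge^3V_\omega\oplus\wedge^3V_{\omega^2} .
\end{equation}
This is the plane on which $1+\rho+\rho^2$ fails to vanish. By \eqref{eq:Vomega} its two lines have Hodge types $(2,1)$ and $(1,2)$, so it looks like $H^1$ of an elliptic curve with multiplication by $\mathbb Z[\omega]$, shifted by $(1,1)$. We now lift this resemblance to Chow motives.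

\subsection*{Conventions and the two facts used}

Let $F=\mathbb C(a,b)$, $K=\bar F$, $G=\operatorname{Gal}(K/F)$, $X=\mathcal J_K$, and let $\kappa_\eta\in\mathrm{CH}^2(X)$ be the Ceresa class of the generic curve. It is $G$-invariant, since the curve and $\infty$ are defined over $F$. Chow motives are contravariant with $\mathbb Q$-coefficients; twists are normalized by $\mathrm{CH}^i(N(-1))=\mathrm{CH}^{i-1}(N)$. Thus, for an elliptic curve $\mathcal E$, morphisms $h(\mathcal E)(-1)\to h(X)$ and $h(X)\to h(\mathcal E)(-1)$ are both given by classes in $\mathrm{CH}^2(X\times\mathcal E)_{\mathbb Q}$. We write $h(X)=\bigoplus h^i(X)$ for the canonical decomposition of Deninger--Murre. It is compatible with homomorphisms and with $G$, and $[-1]^*$ acts on $h^i$ by $(-1)^i$.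

\begin{itemize}
\item[(K)] Motives of abelian varieties, and their direct summands, are finite-dimensional, and a homologically trivial endomorphism of a finite-dimensional motive is nilpotent \cite{Kimura}. \emph{Hence a homologically trivial idempotent of such a motive is $0$}, and a summand without cohomology is $0$.
\item[(S)] Let $A$ be a complex abelian fourfold of Weil type for $\mathbb Q(\omega)=\mathbb Q(\sqrt{-3})$. This means that $\mathbb Q(\omega)$ acts on $A$ up to isogeny, that on $H^0(A,\Omega^1)$ both embeddings $\mathbb Q(\omega)\to\mathbb C$ occur with multiplicity $2$, and that $A$ has a polarization whose Rosati involution induces complex conjugation on $\mathbb Q(\omega)$. Then the Weil classes, the elements of $\wedge^4_{\mathbb Q(\omega)}H^1(A,\mathbb Q)\subset H^4(A,\mathbb Q)$, are algebraic \cite{Schoen1,Schoen2}; the second reference covers arbitrary discriminant.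
\end{itemize}

\subsection*{\texorpdfstring{Reduction to a motive $M$ of rank $2$}{Reduction to a motive M of rank 2}}

Let $M=h^3(X)^\rho$ be the summand of $h^3(X)$ cut out by $\frac13\sum_i\rho^i$. As $\kappa_\eta$ is odd under $[-1]^*$ and $\rho$-invariant, it lies in $\bigoplus_{i=1,3,5}\mathrm{CH}^2(h^i(X)^\rho)_{\mathbb Q}$. Since $H^1(X)^\rho=H^5(X)^\rho=0$, fact (K) gives $h^1(X)^\rho=h^5(X)^\rho=0$. So $\kappa_\eta\in\mathrm{CH}^2(M)_{\mathbb Q}$, and the cohomology of $M$ is the plane $H^3(X)^\rho$ of \eqref{eq:H3}.

\begin{proposition}\label{prop:motive}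
Let $\mathcal E$ be the elliptic curve over $\mathbb C$ with $j$-invariant $0$. There is an isomorphism of motives $\alpha:h^1(\mathcal E_K)(-1)\to M$ over $K$. It induces an isomorphism
\[
\alpha_*:\ \mathcal E(K)\otimes\mathbb Q=\operatorname{Pic}^0(\mathcal E_K)_{\mathbb Q}=\mathrm{CH}^1(h^1(\mathcal E_K))_{\mathbb Q}\ \xrightarrow{\ \sim\ }\ \mathrm{CH}^2(M)_{\mathbb Q}.
\]
\end{proposition}

The idea is that $X\times\mathcal E_K$ is a fourfold of Weil type whose Weil classes, viewed as correspondences, identify $H^1(\mathcal E_K)$ with $H^3(X)^\rho$. By (S) this identification is algebraic, and by (K) it lifts to Chow motives.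

\begin{proof}
\emph{An algebraic class.} Let $\mathbb Z[\omega]$ act on $\mathcal E$ so that $[\omega]^*$ is multiplication by $\omega^2$ on $H^0(\mathcal E,\Omega^1)$. The curve and this action are defined over $\mathbb Q(\omega)$. So we may choose an isomorphism $K\cong\mathbb C$ over $\mathbb Q(\omega)$, regard $X$ and $\mathcal E_K$ as complex varieties with the same eigenvalues of $\rho$ and $[\omega]$ on differentials, and use singular cohomology.

The automorphism $\rho\times[\omega]$ of $X\times\mathcal E_K$ has only primitive cube roots of unity as eigenvalues on $H^1$, its eigenvalues on $H^0(\Omega^1)$ are $\omega,\omega,\omega^2,\omega^2$, and it preserves a product polarization, so the Rosati involution sends it to its inverse. Hence $X\times\mathcal E_K$ is a fourfold of Weil type. Let $U_\omega,U_{\omega^2}\subset H^1(\mathcal E_K,\mathbb C)$ be the eigenlines of $[\omega]^*$. The $\omega$-eigenspace of $H^1(X\times\mathcal E_K,\mathbb C)$ is $V_\omega\oplus U_\omega$, of dimension $4$, and similarly for $\omega^2$. So the space $W$ of Weil classes satisfies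
\[
W\otimes\mathbb C=(\wedge^3V_\omega\otimes U_\omega)\oplus(\wedge^3V_{\omega^2}\otimes U_{\omega^2})\subset H^3(X,\mathbb C)\otimes H^1(\mathcal E_K,\mathbb C).
\]
By (S) there is $\Gamma\in\mathrm{CH}^2(X\times\mathcal E_K)_{\mathbb Q}$ whose class is a nonzero element $\xi\in W$. Its two components are complex conjugate, hence both nonzero. In $H^1(\mathcal E_K,\mathbb C)$ the line $U_\omega$ pairs perfectly with $U_{\omega^2}$, and each of the two lines pairs trivially with itself. So $\Gamma_*$ maps $U_{\omega^2}$ onto $\wedge^3V_\omega$ and $U_\omega$ onto $\wedge^3V_{\omega^2}$, and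
\[
\Gamma_*:\ H^1(\mathcal E_K)\xrightarrow{\ \sim\ }H^3(X)^\rho .
\]

\emph{From cohomology to motives.} Composing with projectors, $\Gamma$ gives $\alpha:h^1(\mathcal E_K)(-1)\to M$, and its transpose gives $\beta:M\to h^1(\mathcal E_K)(-1)$. For $m\in H^3(X)^\rho$ and $z\in H^1(\mathcal E_K)$ we have, up to sign,
\[
\int_{\mathcal E_K}\beta(m)\cup z=\int_Xm\cup\alpha(z).
\]
The cup product on $H^3(X)$ is perfect and $\rho$-invariant, hence perfect on $H^3(X)^\rho=\alpha(H^1(\mathcal E_K))$. If $\beta\alpha(z)=0$, then $\alpha(z)$ is orthogonal to $H^3(X)^\rho$, so $\alpha(z)=0$ and $z=0$. Therefore $\lambda:=\beta\alpha$, an element of $\operatorname{End}(h^1(\mathcal E_K))=\operatorname{End}(\mathcal E_K)\otimes\mathbb Q\cong\mathbb Q(\omega)$, is nonzero, hence invertible. Then $\epsilon=\alpha\lambda^{-1}\beta\in\operatorname{End}(M)$ satisfies $\epsilon^2=\alpha\lambda^{-1}(\beta\alpha)\lambda^{-1}\beta=\epsilon$, and on the plane $H^3(X)^\rho$ it is an idempotent of rank $2$, that is, the identity. So $1-\epsilon$ is a homologically trivial idempotent, and $\epsilon=1$ by (K). Thus $\alpha$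 is an isomorphism with inverse $\lambda^{-1}\beta$. Since $\mathrm{CH}^2(h^1(\mathcal E_K)(-1))=\mathrm{CH}^1(h^1(\mathcal E_K))$ and the $[-1]^*$-odd part of $\mathrm{CH}^1(\mathcal E_K)_{\mathbb Q}$ is $\operatorname{Pic}^0(\mathcal E_K)_{\mathbb Q}$, the last statement follows.
\end{proof}

\section{Monodromy kills the generic cycle modulo torsion}\label{sec:mono}

Let $q=\alpha_*^{-1}(\kappa_\eta)\in\mathcal E(K)\otimes\mathbb Q$. We must show $q=0$. The class $\kappa_\eta$ is $G$-invariant, but $\alpha$ need not be. We measure by how much.

\subsection*{A character of the Galois group}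

The motives $M$ and $h^1(\mathcal E_K)$ are defined over $F$, so $G$ acts on the correspondences between them. It acts trivially on $\operatorname{End}(h^1(\mathcal E_K))=\mathbb Q(\omega)$, because $\mathcal E$ and its multiplications are defined over $\mathbb C$. For $g\in G$ put
\[
\chi(g)=\alpha^{-1}\circ g(\alpha)\in\operatorname{Aut}(h^1(\mathcal E_K))=\mathbb Q(\omega)^\times .
\]
Then $\chi(gh)=\alpha^{-1}g\bigl(\alpha\chi(h)\bigr)=\chi(g)\chi(h)$. As $\alpha$ is defined over a finite extension of $F$, the image of $\chi$ is finite, so it is contained in the group $\mu_6$ of roots of unity of $\mathbb Q(\omega)$. From $\alpha_*q=\kappa_\eta=g(\kappa_\eta)=\alpha_*\chi(g)\,g(q)$ we get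
\begin{equation}\label{eq:twist}
g(q)=\chi(g)^{-1}q\qquad(g\in G).
\end{equation}

\subsection*{The character is monodromy}

$G$ acts trivially on $H^1(\mathcal E_K,\mathbb Q_\ell)$ and on $\mathbb Q_\ell(1)$, because $\mathcal E$ and all roots of unity are defined over $\mathbb C$. So $g\in G$ acts on $H^3(X,\mathbb Q_\ell)^\rho=\alpha_*H^1(\mathcal E_K,\mathbb Q_\ell)(-1)$ as $\alpha_*\chi(g)\alpha_*^{-1}$. This action factors through $\pi_1^{\text{\'et}}(S)$, the profinite completion of $\pi_1(S(\mathbb C))$, and restricts to topological monodromy. As $\mathbb Q(\omega)$ acts faithfully on $H^1(\mathcal E_K,\mathbb Q_\ell)$, the character $\chi$ factors through $\pi_1^{\text{\'et}}(S)$ as well. So it comes from a homomorphism $\pi_1(S(\mathbb C))\to\mu_6$, again denoted $\chi$, and the monodromy of a loop $\gamma$ on $H^3(\mathcal J_s)^\rho$ has eigenvalues $\chi(\gamma)$ and $\overline{\chi(\gamma)}$.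

The homomorphism factors through $H_1(S(\mathbb C),\mathbb Z)$, which is identified with $\mathbb Z$ by the winding number of $\Delta$: as $\mathbb C^2$ is simply connected, $\pi_1(S(\mathbb C))$ is generated by meridians around the smooth part of $\{\Delta=0\}$; this part is connected because $\Delta$ is irreducible, so the meridians are all conjugate, and each has winding number $1$. Hence
\[
\chi(\gamma)=\varepsilon^{\operatorname{wind}(\gamma)}\qquad\text{for some }\varepsilon\in\mu_6 .
\]

\begin{lemma}\label{lem:eps}
$\varepsilon$ is a primitive cube root of unity.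
\end{lemma}

\begin{proof}
We use the loops along which scaling identifies the fibers. The identifications preserve $\infty$, and the monodromy is, up to inversion, induced by the resulting automorphism of the initial curve.

\emph{The loop $(0,e^{2\pi is})$, $0\le s\le1$.} Here $\Delta=27e^{4\pi is}$ has winding number $2$. The curve $y^3=x^4+x$ is carried to the fiber at $s$ by $(x,y)\mapsto(e^{2\pi is/3}x,e^{8\pi is/9}y)$, and $s=1$ gives the automorphism
\[
\sigma:(x,y)\mapsto(\theta^3x,\theta^4y)\quad\text{of}\quad y^3=x^4+x .
\]
On $\frac{dx}{y^2},\frac{x\,dx}{y^2},\frac{dx}y$ it acts by $\theta^{3-8}=\theta^4$, $\theta^{6-8}=\theta^7$, $\theta^{3-4}=\theta^8$. Together with the conjugates,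
\begin{equation}\label{eq:sigma}
\sigma^*\text{ has eigenvalues }\theta^i,\ i\in\{1,2,4,5,7,8\},\text{ on }H^1 .
\end{equation}
By \eqref{eq:Vomega} its eigenvalues on $V_\omega$ are $\theta^4,\theta^7,\theta^1$, so on $\wedge^3V_\omega$ it acts by $\theta^{12}=\omega$. Hence $\varepsilon^2$ is a primitive cube root of unity.

\emph{The loop $(e^{2\pi is}a_0,0)$, $0\le s\le1$, with $a_0\neq0$.} Here $\Delta=8a_0^3e^{6\pi is}$ has winding number $3$. The identification is $(x,y)\mapsto(e^{\pi is}x,e^{4\pi is/3}y)$, and $s=1$ gives $(x,y)\mapsto(-x,\omega^2y)$, which is $\rho^2$ composed with $(x,y)\mapsto(-x,y)$. Now $\rho$ acts trivially on $H^3(\mathcal J_s)^\rho$. On the basis \eqref{eq:Vomega} of $V_\omega$ the map $x\mapsto-x$ acts by $-1,+1,-1$, with determinant $1$, and by conjugation the same holds for $V_{\omega^2}$. So the monodromy on $H^3(\mathcal J_s)^\rho$ is trivial and $\varepsilon^3=1$.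

From $\varepsilon^3=1$ and $\varepsilon^2\ne1$ the claim follows.
\end{proof}

\begin{proposition}\label{prop:torsion}
The class $\kappa_\eta\in\mathrm{CH}^2(X)$ is torsion.
\end{proposition}

\begin{proof}
Let $L=F(j)$ with $j^3=\Delta$. A loop $\gamma$ in $S(\mathbb C)$ multiplies $j$ by $e^{2\pi i\operatorname{wind}(\gamma)/3}$. By Lemma~\ref{lem:eps}, $\chi(\gamma)=\varepsilon^{\operatorname{wind}(\gamma)}$ depends only on this factor. Both $\chi$ and $g\mapsto g(j)/j$ are characters of $\pi_1^{\text{\'et}}(S)$, in which $\pi_1(S(\mathbb C))$ has dense image. So $\chi$ is trivial on $\operatorname{Gal}(K/L)$.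

By \eqref{eq:twist}, $q$ is fixed by $\operatorname{Gal}(K/L)$. Write $q=P\otimes\frac1l$ with $l\ge1$ and $P\in\mathcal E(L')$ for a finite Galois extension $L'/L$. Averaging over $\operatorname{Gal}(L'/L)$ shows $q\in\mathcal E(L)\otimes\mathbb Q$.

The field $L$ is purely transcendental over $\mathbb C$: with $\mathsf s=j/a$ and $\mathsf m=b/a$ the equation $j^3=8a^3+27b^2$ becomes
\[
a\,(\mathsf s^3-8)=27\,\mathsf m^2 .
\]
So $a$, $b=\mathsf ma$ and $j=\mathsf sa$ lie in $\mathbb C(\mathsf s,\mathsf m)$, and $L=\mathbb C(\mathsf s,\mathsf m)$; as $L$ has transcendence degree $2$, the elements $\mathsf s,\mathsf m$ are algebraically independent. A rational map from $\mathbb A^2$ to an elliptic curve is constant, so $\mathcal E(L)=\mathcal E(\mathbb C)$, and all of $G$ fixes $q$. Since there are loops of winding number $1$ and $G\to\pi_1^{\text{\'et}}(S)$ is surjective, there is $g\in G$ with $\chi(g)=\varepsilon\ne1$. For this $g$, \eqref{eq:twist} reads $(1-\varepsilon^{-1})q=0$. Here $1-\varepsilon^{-1}$ is a nonzero element of the field $\mathbb Q(\omega)$, which acts on $\mathcal E(K)\otimes\mathbb Q$.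 So $q=0$, and $\kappa_\eta$ vanishes in $\mathrm{CH}^2(X)_{\mathbb Q}$.
\end{proof}

Two features of the locus $a^2+12c=0$ enter here: the cubic cover $j^3=\Delta$ is rational, so $q$ cannot vary, and the twist is nontrivial, so $q$ cannot be a nonzero constant. The argument would break down if the cover that trivializes $\chi$ admitted a nonconstant map to $\mathcal E$.

\section{The order on every fiber}\label{sec:order}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Proposition~\ref{prop:torsion} there is $n\ge1$ with $n\kappa_\eta=0$. We first take $\Omega=\mathbb C$.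

\emph{Every $\kappa_s$ is killed by $n$.} Let $s\in S(\mathbb C)$ and let $T$ be the intersection of $S$ with a line through $s$. Apply Lemma~\ref{lem:spec} with $m=n$ first to the discrete valuation ring $\mathcal O_{S,T}$ (the local ring of $S$ at the generic point of $T$), with fraction field $F$ and residue field $\mathbb C(T)$, and then to $\mathcal O_{T,s}$, with fraction field $\mathbb C(T)$ and residue field $\mathbb C$. This gives $n\kappa_s=0$.

\emph{The order is constant.} Let
\[
\nu(s)=AJ(\kappa_s)\in J^2(\mathcal J_s)=H^3(\mathcal J_s,\mathbb C)/\bigl(F^2H^3(\mathcal J_s,\mathbb C)+H^3(\mathcal J_s,\mathbb Z)\bigr)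
\]
be the Abel--Jacobi image. It is a holomorphic section of the family of intermediate Jacobians (Griffiths; see \cite[Ch.~7]{Voisin}). Its values are $n$-torsion, so it is a section of the local system $R^3\pi_*\mathbb Z\otimes\frac1n\mathbb Z/\mathbb Z$, a finite covering of the connected space $S(\mathbb C)$. Hence the order of $\nu(s)$ does not depend on $s$. Moreover, on a smooth projective complex variety $AJ$ is injective on the torsion of $\mathrm{CH}^2_{\hom}$ (Bloch, Merkurjev--Suslin; see \cite{Murre}). This is what allows us to pass back from Hodge theory to integral cycles. As $\kappa_s$ is torsion and homologically trivial, it has the same order as $\nu(s)$. So the order of $\kappa_s$ is a constant $N$ on $S(\mathbb C)$.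

\emph{$N$ divides $9$.} Take $s=(0,1)$, that is, $y^3=x^4+x$. The automorphism $\sigma$ of Lemma~\ref{lem:eps} has order $9$ and fixes $\infty$, so $\sigma_*\nu(s)=\nu(s)$ and
\[
9\,\nu(s)=\sum_{i=0}^8\sigma_*^i\,\nu(s).
\]
By \eqref{eq:sigma}, the eigenvalues of $\sigma_*$ on $H^3=\wedge^3H^1$ are the $\theta^{\pm(i+j+k)}$ with distinct $i,j,k\in\{1,2,4,5,7,8\}$. If $9\mid i+j+k$, then $3\mid i+j+k$; as none of $i,j,k$ is divisible by $3$, they are all congruent modulo $3$. So $\{i,j,k\}$ is $\{1,4,7\}$ or $\{2,5,8\}$, with sum $12$ or $15$, neither divisible by $9$. Thus $1$ is not an eigenvalue of $\sigma_*$ on $H^3$. As $\sigma_*^9=1$, it follows that $\sum_{i=0}^8\sigma_*^i=0$ on $H^3$, hence on $J^2(\mathcal J_s)$. So $9\,\nu(s)=0$.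

\emph{$N$ does not divide $3$.} The fiber at $s=(-12,0)$ is $C_0$, and $3\,\kappa_s\ne0$ by Theorem~\ref{thm:A}.

Hence $N=9$.

\emph{General $\Omega$.} The coefficients of $f$ generate a finitely generated field $k_0\subset\Omega$ of characteristic $0$. Its algebraic closure $\bar k_0$ in $\Omega$ embeds into $\mathbb C$. Since Chow groups inject under extensions of algebraically closed fields, the order of $\kappa_\infty(C_f)$ is the same over $\Omega$, $\bar k_0$ and $\mathbb C$.
\end{proof}

Thus for every $t\in\mathbb C$ with $t^2\neq512$ the class $\kappa_\infty(C_t)$ has order $9$, and it has order $3$ for no $t$.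

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{Ceresa Cycles},
\texttt{https://math.huji.ac.il/\textasciitilde shnidman/OberwolfachCeresa.pdf}.

\bibitem{Fulton}
Fulton, \emph{Intersection Theory}.

\bibitem{Kimura}
Kimura, \emph{Chow groups are finite dimensional, in some sense}, Math. Ann. 331 (2005).

\bibitem{Murre}
Murre, \emph{Applications of algebraic K-theory to the theory of algebraic cycles}, LNM 1124 (1985).

\bibitem{Schoen1}
Schoen, Compositio Math. 65 (1988).

\bibitem{Schoen2}
Schoen, \emph{Addendum}, Compositio Math. 114 (1998).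

\bibitem{Voisin}
Voisin, \emph{Hodge Theory and Complex Algebraic Geometry II}.

\end{thebibliography}
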